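\title{The sum of $H^\infty$ and $\mathrm{VMO}\cap L^\infty$ on the sphere is not closed}


\begin{abstract}
Let $S$ be the unit sphere in $\mathbf C^n$, $n\ge 2$. We show that $H^\infty(S)+(\mathrm{VMO}\cap L^\infty(S))$ is not closed in $L^\infty(S)$. The proof uses only functions of the first coordinate $z_1$, which lies in the open unit disk almost everywhere on $S$. A lacunary sum of $M$ powers of $z_1$ can be cut off slowly in the variable $1-|z_1|$, and this puts it within distance $2$ of a function of small mean oscillation, whatever $M$ is; a holomorphic function of small mean oscillation stays at distance of order $\sqrt M$.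
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$, let $\langle z,w\rangle=\sum_j z_j\bar w_j$ be the inner product of $\mathbf C^n$, let $S=\{z:|z|=1\}$ be the unit sphere, and let $\sigma$ be the positive regular Borel measure on $S$ that is invariant under the orthogonal group $O(2n)$ and has $\sigma(S)=1$. The Hardy space $H^2(S)$ is the range of the orthogonal projection $P$ on $L^2(S)=L^2(S,d\sigma)$ given by the Cauchy integral
\[
(Pf)(w)=\int_S\frac{f(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1 .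
\]
As usual, $Pf$ denotes both this holomorphic function in the ball and its radial boundary values, which exist almost everywhere on $S$ and form the projection of $f$. The space $H^\infty(S)=H^2(S)\cap L^\infty(S)$ consists of the boundary values of bounded holomorphic functions in the ball.

For $\zeta\in S$ and $r>0$ let
\[
B(\zeta,r)=\{x\in S:|1-\langle x,\zeta\rangle|^{1/2}<r\}.
\]
These are the sublevel sets of the denominator of the Cauchy kernel. They are not round: if $x=\langle x,\zeta\rangle\zeta+y$ with $y\perp\zeta$, then on $B(\zeta,r)$ the coefficient $\langle x,\zeta\rangle$ is within $r^2$ of $1$, while $|y|$ may be of order $r$. For $f\in L^1(S)$ and a ball $B$ put $f_B=\sigma(B)^{-1}\int_Bf\,d\sigma$ and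
\[
\operatorname{MO}(f,B)=\frac1{\sigma(B)}\int_B|f-f_B|\,d\sigma,\qquad
\operatorname{osc}_f(r)=\sup_{\zeta\in S,\ 0<r'\le r}\operatorname{MO}(f,B(\zeta,r')).
\]
The function $f$ has \emph{vanishing mean oscillation}, $f\in\mathrm{VMO}$, if $\operatorname{osc}_f(r)\to0$ as $r\downarrow0$. Throughout,
\[
X=H^\infty(S),\qquad Y=\mathrm{VMO}\cap L^\infty(S).
\]
Both are closed subspaces of $L^\infty(S)$: $X$ because uniform convergence implies convergence in $L^2(S)$, where $H^2(S)$ is closed, and $Y$ because $\operatorname{osc}_f\le\operatorname{osc}_g+2\|f-g\|_\infty$. The question, posed in \cite{hankel}, is whether the sum $X+Y$ is closed in $L^\infty(S)$ for the norm $\|\cdot\|_\infty$.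

There is a reason to expect that it is. The condition $f\in\mathrm{VMO}$ is continuity in the mean: it asks that $f$ be almost constant on average, rather than pointwise, on small balls. In particular $C(S)\subset Y$, and a short averaging argument shows that $X+C(S)$ is closed (Example~\ref{ex:continuous}). The answer for $Y$ is nevertheless negative. A sum $X+Y$ of closed subspaces is closed exactly when elements of $X$ that are close to $Y$ are comparably close to $X\cap Y$ (Lemma~\ref{lem:criterion}), and here this fails. All distances below are taken in $\|\cdot\|_\infty$.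

\begin{theorem}\label{thm:main}
Let $n\ge2$. For every integer $M\ge1$ there is $h\in H^\infty(S)$ with
\[
\operatorname{dist}(h,\mathrm{VMO}\cap L^\infty)\le2,\qquad
\operatorname{dist}(h,H^\infty(S)\cap\mathrm{VMO})\ge\sqrt M/4 .
\]
Consequently $H^\infty(S)+(\mathrm{VMO}\cap L^\infty)$ is not closed in $L^\infty(S)$.
\end{theorem}

The construction takes place in the unit disk $\mathbf D$. For a locally Lipschitz function $F:\mathbf D\to\mathbf C$ put
\[
\operatorname{lip}F(w)=\limsup_{w'\to w}\frac{|F(w')-F(w)|}{|w'-w|},\qquad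
\beta_F(\rho)=(1-\rho)\sup_{|w|=\rho}\operatorname{lip}F(w)\quad(0\le\rho<1).
\]
The product $(1-|w|)\operatorname{lip}F(w)$ is the slope of $F$ at $w$ when lengths are measured in units of the distance to the boundary. Let $VO_b$ be the set of bounded locally Lipschitz $F$ on $\mathbf D$ with $\beta_F(\rho)\to0$ as $\rho\to1$. The same construction gives the following refinements.

\begin{theorem}\label{thm:second}
Let $n\ge2$.
\begin{itemize}
\item[(a)] If $X_1,Y_1$ are closed subspaces of $L^\infty(S)$ with $\{g(z_1):g\in H^\infty(\mathbf D)\}\subset X_1\subset H^\infty(S)$ and $\{F(z_1):F\in VO_b\}\subset Y_1\subset\mathrm{VMO}\cap L^\infty$, then $X_1+Y_1$ is not closed.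
\item[(b)] For every $\varepsilon\in(0,1)$ there is $h\in H^\infty(S)$ with $\|h\|_\infty\le1+\varepsilon$, $\operatorname{dist}(h,H^\infty(S)\cap\mathrm{VMO})=1$ and $\operatorname{dist}(h,\mathrm{VMO}\cap L^\infty)\le\varepsilon$.
\item[(c)] There is $f\in L^\infty(S)$ with $f-Pf\in\mathrm{VMO}$ and $\operatorname{dist}(f,H^\infty(S)+(\mathrm{VMO}\cap L^\infty))\ge c_n>0$.
\end{itemize}
\end{theorem}

In (c) the bounded function $f=Pf+(f-Pf)$ is the sum of an element of $H^2(S)$ and an element of $\mathrm{VMO}$, yet it cannot be approximated by such sums with both terms bounded.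

Section~\ref{sec:disk} shows the mechanism in the disk, on a finite lacunary sum, with $\beta$ in place of the mean oscillation. Sections~\ref{sec:up} and~\ref{sec:down} justify this substitution: $\beta_F$ controls the mean oscillation of $F(z_1)$, and the mean oscillation of a function on $S$ controls $\beta$ for the restriction of its Cauchy integral to the $z_1$-axis. Sections~\ref{sec:construction} and~\ref{sec:lower} assemble infinitely many finite sums into one bounded function and prove Theorem~\ref{thm:main}. Theorem~\ref{thm:second} is proved in Section~\ref{sec:second}.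

\section{Preliminaries}\label{sec:prelim}

We write $\mathbf T=\partial\mathbf D$, $dm$ for normalized arc length on $\mathbf T$, $dA$ for area measure on $\mathbf D$, $e_1=(1,0,\dots,0)$, and $\hat g(p)$ for the Taylor coefficients of a holomorphic function $g$ on $\mathbf D$. The \emph{spectrum} of a trigonometric polynomial is the set of exponents with nonzero coefficient. For the facts on the ball quoted in this section see \cite{rudin}.

\subsection*{The measure of a ball}
The push-forward of $\sigma$ under $z\mapsto z_1$ has a density on $\mathbf D$: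
\begin{equation}\label{eq:push}
\int_SF(z_1)\,d\sigma(z)=\frac{n-1}\pi\int_{\mathbf D}F(w)(1-|w|^2)^{n-2}\,dA(w).
\end{equation}
In particular $|z_1|<1$ almost everywhere on $S$, so $F(z_1)$ is defined almost everywhere for any $F$ on the open disk. This is where $n\ge2$ enters first: for $n=1$ the variable $z_1$ lies on $\mathbf T$.

A unitary map $U$ preserves $\sigma$ and carries $B(\zeta,r)$ to $B(U\zeta,r)$, so $\sigma(B(\zeta,r))=\sigma(B(e_1,r))$, and $B(e_1,r)$ is the preimage of $\Omega=\{w\in\overline{\mathbf D}:|1-w|<r^2\}$. On $\Omega$ we have $1-|w|^2\le2|1-w|<2r^2$, and $\Omega$ has area at most $\pi r^4$. If $r\le\sqrt2$, then $\Omega$ contains the disk with center $1-r^2/2$ and radius $r^2/4$, on which $1-|w|^2\ge1-|w|\ge r^2/4$. So \eqref{eq:push} gives a constant $\kappa=\kappa(n)\ge1$ with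
\begin{equation}\label{eq:volume}
\sigma(B(\zeta,r))\le\kappa r^{2n}\quad(r>0),\qquad \sigma(B(\zeta,r))\ge\kappa^{-1}r^{2n}\quad(0<r\le\sqrt2).
\end{equation}
Moreover $B(\zeta,\sqrt2)=S\setminus\{-\zeta\}$ and $B(\zeta,r)=S$ for $r>\sqrt2$. Hence $\sigma(B(\zeta,2r))\le\kappa_1\sigma(B(\zeta,r))$ for all $r>0$, with $\kappa_1=4^n\kappa^2$.

\subsection*{Bounded holomorphic functions}
If $f\in X$, then $|Pf|\le\|f\|_\infty$ in the ball. Conversely, a bounded holomorphic function in the ball has radial limits almost everywhere on $S$ and is their Cauchy integral, so these limits form an element of $X$. For $g\in H^\infty(\mathbf D)$ the function $z\mapsto g(z_1)$ is bounded and holomorphic in the ball, and its radial limit at a point of $S$ with $|z_1|<1$ is $g(z_1)$; thus $g(z_1)\in X$. In one variable, $g\in H^\infty(\mathbf D)$ has radial limits almost everywhere on $\mathbf T$, bounded by $\sup_{\mathbf D}|g|$; their Fourier coefficients are $\hat g(p)$ for $p\ge0$ and $0$ for $p<0$, and $g$ is their Poisson integral.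

\subsection*{Mean oscillation}
Since $|f_B-c|\le\sigma(B)^{-1}\int_B|f-c|\,d\sigma$, we have for every constant $c$
\begin{equation}\label{eq:anyc}
\operatorname{MO}(f,B)\le\frac2{\sigma(B)}\int_B|f-c|\,d\sigma .
\end{equation}
Also $\operatorname{osc}_{f+g}\le\operatorname{osc}_f+\operatorname{osc}_g$, so $\mathrm{VMO}$ is a vector space. If $f\in\mathrm{VMO}$, then $\sup_r\operatorname{osc}_f(r)<\infty$: choose $\delta$ with $\operatorname{osc}_f(\delta)\le1$; by \eqref{eq:anyc} with $c=0$, a ball of radius at least $\delta$ contributes at most $2\|f\|_1/\sigma(B(e_1,\delta))$. Finally $C(S)\subset\mathrm{VMO}$, by uniform continuity: $\operatorname{MO}(f,B)\le\sup_{x,y\in B}|f(x)-f(y)|$, and $|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)\le2r^2$ on $B(\zeta,r)$.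

\subsection*{Slopes}
The definition of $\operatorname{lip}$ gives the usual rules: $\operatorname{lip}(F+G)\le\operatorname{lip}F+\operatorname{lip}G$, $\operatorname{lip}(FG)\le|F|\operatorname{lip}G+|G|\operatorname{lip}F$, and $\operatorname{lip}(F\circ\phi)(w)\le\operatorname{lip}F(\phi(w))\operatorname{lip}\phi(w)$. For holomorphic $g$ we have $\operatorname{lip}g=|g'|$, and $\beta_g$ is continuous on $[0,1)$.

\subsection*{Sums of closed subspaces}

\begin{lemma}\label{lem:criterion}
Let $X,Y$ be closed subspaces of a Banach space $E$. Then $X+Y$ is closed if and only if there is $C<\infty$ with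
\begin{equation}\label{eq:criterion}
\operatorname{dist}(h,X\cap Y)\le C\operatorname{dist}(h,Y)\qquad\text{for all }h\in X .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $X+Y$ is closed, hence a Banach space. The open mapping theorem, applied to the surjection $(x,y)\mapsto x+y$ of $X\times Y$ onto $X+Y$, gives $C$ such that every $f\in X+Y$ can be written $f=x+y$ with $x\in X$, $y\in Y$, $\|x\|\le C\|f\|$. Given $h\in X$ and $y_0\in Y$, write $h-y_0=x+y$ in this way. Then $h-x=y_0+y\in X\cap Y$, so $\operatorname{dist}(h,X\cap Y)\le\|x\|\le C\|h-y_0\|$. The infimum over $y_0$ gives \eqref{eq:criterion}.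

Conversely, let $q:E\to E/Y$ be the quotient map. The two distances in \eqref{eq:criterion} are the norms of the classes of $h$ in $X/(X\cap Y)$ and in $E/Y$, so \eqref{eq:criterion} says that the natural map $X/(X\cap Y)\to E/Y$ is bounded below. Its range $q(X)$ is then complete, hence closed, and $X+Y=q^{-1}(q(X))$ is closed.
\end{proof}

\begin{example}\label{ex:continuous}
The sum $H^\infty(S)+C(S)$ is closed. For $f\in L^\infty(S)$ and $0<\rho<1$ average over the circles $\{\xi\zeta:\xi\in\mathbf T\}\subset S$ with the Poisson kernel: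
\[
f_\rho(\zeta)=\int_{\mathbf T}f(\xi\zeta)\frac{1-\rho^2}{|1-\rho\xi|^2}\,dm(\xi).
\]
Since $\sigma$ is invariant under $\zeta\mapsto\xi\zeta$, this is defined almost everywhere and $\|f_\rho\|_\infty\le\|f\|_\infty$. If $c\in C(S)$, then $c_\rho\to c$ uniformly, by uniform continuity. If $h\in X$, then for almost every $\zeta$ the bounded holomorphic function $\lambda\mapsto Ph(\lambda\zeta)$ has radial limits $h(\xi\zeta)$ for almost every $\xi$, by Fubini's theorem; hence $h_\rho(\zeta)=Ph(\rho\zeta)$, and $h_\rho\in X\cap C(S)$. Now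
\[
\|h-h_\rho\|_\infty\le\|h-c\|_\infty+\|c-c_\rho\|_\infty+\|(c-h)_\rho\|_\infty\le2\|h-c\|_\infty+\|c-c_\rho\|_\infty ,
\]
so \eqref{eq:criterion} holds for the pair $X$, $C(S)$ with $C=2$.
\end{example}

For the pair $X,Y$ of Section~\ref{sec:intro} the task is to violate \eqref{eq:criterion}: we need $h\in X$ near $Y$ and far from $X\cap Y$.

\section{Lacunary sums in the disk}\label{sec:disk}

In this section $s=1-|w|$ for $w\in\mathbf D$.

\subsection*{One monomial}
Let $n=2$, where \eqref{eq:push} says that $z_1$ is distributed by normalized area on $\mathbf D$. The function $z_1^N$ is continuous, hence in $\mathrm{VMO}$, but not uniformly in $N$. Take the ball $B(e_1,N^{-1/2})$, which projects onto $\{|1-w|<1/N\}$, and substitute $w=1-\mu/N$. The part of the projection in $\mathbf D$ becomes $\{|\mu|<1,\ |\mu|^2<2N\operatorname{Re}\mu\}$, which increases to the half disk $\{|\mu|<1,\ \operatorname{Re}\mu>0\}$, and $(1-\mu/N)^N\to e^{-\mu}$ uniformly there. So $\operatorname{MO}(z_1^N,B(e_1,N^{-1/2}))$ tends to a positive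 limit, the mean oscillation of $e^{-\mu}$ on the half disk.

The function $\beta$ sees the same thing. We have $s\operatorname{lip}(w^N)=Ns(1-s)^{N-1}$ and $|w^N|\le e^{-Ns}$, so the disk has three zones. Where $Ns$ is large, $w^N$ is negligible. Where $Ns$ is small, $|w^N|$ is close to $1$ but the slope $s\operatorname{lip}(w^N)\le Ns$ is small. Only where $s$ is comparable to $1/N$ is the slope of order one; at $s=1/N$ it equals $(1-1/N)^{N-1}\ge1/e$.

A holomorphic function cannot carry the frequency $N$ without having this slope. Indeed $N\hat g(N)\rho^{N-1}=\int_{\mathbf T}g'(\rho\xi)\bar\xi^{\,N-1}\,dm(\xi)$, and $\rho=1-1/N$ gives, since $\rho^{-(N-1)}=(1+\frac1{N-1})^{N-1}\le e$,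
\begin{equation}\label{eq:cauchy}
|\hat g(N)|\le e\,\beta_g(1-1/N)\qquad(N\ge2,\ g\text{ holomorphic on }\mathbf D).
\end{equation}
A function that need not be holomorphic can avoid it: let it be $0$ up to the critical zone, and then switch $w^N$ on slowly as $s$ decreases. A factor that rises from $0$ to $1$ linearly in $\log(1/s)$ over an interval of length $i$ has slope $1/i$. To have slopes that tend to $0$, the intervals must become longer; to keep the intervals for different frequencies apart, the frequencies must grow fast.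

\subsection*{The cutoffs}
Let $2\le N_1<N_2<\cdots$ be integers with
\begin{equation}\label{eq:lacunary}
N_{i+1}\ge2e^iN_i ,
\end{equation}
and put $s_i=e^{-i}/N_i$,
\[
\chi_i(w)=\min\Big\{1,\max\Big\{0,\frac1i\log\frac1{N_is}\Big\}\Big\},\qquad\psi_i(w)=w^{N_i}\chi_i(w).
\]
Thus $\chi_i=0$ where $s\ge1/N_i$ and $\chi_i=1$ where $s\le s_i$. Condition \eqref{eq:lacunary} reads $1/N_{i+1}\le s_i/2$: the $i$th monomial is fully switched on before the next one starts. The error $w^{N_i}-\psi_i$ vanishes for $s\le s_i$ and is negligible when $N_is$ is large, so the errors live on almost disjoint annuli and do not add up.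

\begin{lemma}\label{lem:cutoff}
Assume \eqref{eq:lacunary} and put $\varepsilon_j=2/j+e^{1-j}$.
\begin{itemize}
\item[(a)] $\sum_i|w^{N_i}-\psi_i(w)|\le2$ on $\mathbf D$.
\item[(b)] If $s>1/N_i$, then $\psi_i=0$ near $w$. If $1/N_{j+1}<s\le1/N_j$, then $s\sum_i\operatorname{lip}\psi_i(w)\le\varepsilon_j$.
\end{itemize}
In particular, on each disk $|w|<\rho<1$ all but finitely many $\psi_i$ vanish identically, and $s\sum_i\operatorname{lip}\psi_i(w)\to0$ as $|w|\to1$.
\end{lemma}

\begin{proof}
(a) Fix $w$ and let $i_0$ be the least $i$ with $s_i<s$; it exists because $s_i\to0$. For $i<i_0$ we have $s\le s_i$, and the term vanishes. The term $i_0$ is at most $1$. For $l\ge1$, \eqref{eq:lacunary} gives $N_{i_0+l}\,s\ge2^{l-1}N_{i_0+1}s_{i_0}\ge2^l$, so the term $i_0+l$ is at most $|w|^{N_{i_0+l}}\le e^{-2^l}\le e^{-2l}$. The total is at most $1+1/(e^2-1)<2$.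

(b) The first statement holds because $\{s>1/N_i\}$ is open. Let $1/N_{j+1}<s\le1/N_j$. The terms $i>j$ vanish. For the term $j$, note that $w\mapsto s$ is $1$-Lipschitz and truncation to $[0,1]$ is $1$-Lipschitz, so $\operatorname{lip}\chi_j\le1/(js)$. With $x=N_js\in(0,1]$ we have $\chi_j\le\frac1j\log\frac1x$ and $x\log\frac1x\le\frac1e$, so the product rule gives
\[
s\operatorname{lip}\psi_j\le s\operatorname{lip}\chi_j+N_js\,\chi_j\le\frac1j+\frac1{ej}\le\frac2j .
\]
For $i<j$ we have $s\le1/N_{i+1}\le s_i/2$, so $\psi_i=w^{N_i}$ near $w$ and $s\operatorname{lip}\psi_i\le N_is\le N_i/N_j$. Since the $N_i$ at least double, $\sum_{i<j}N_i\le2N_{j-1}\le e^{1-j}N_j$ for $j\ge2$, and the sum is empty for $j=1$. The last assertion follows, as $N_i\to\infty$ and $j\to\infty$ when $s\to0$.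
\end{proof}

\begin{example}[the finite model]\label{ex:model}
Let $m\ge0$, $M\ge1$, and
\[
g=\sum_{i=m+1}^{m+M}w^{N_i},\qquad V=\sum_{i=m+1}^{m+M}\psi_i .
\]
Then $|g-V|\le2$ by Lemma~\ref{lem:cutoff}(a). By (b), $\operatorname{lip}V=0$ where $s>1/N_{m+1}$, and elsewhere $j\ge m+1$; so $\sup\beta_V\le\varepsilon_{m+1}$, which is small for large $m$, independently of $M$. On the other hand let $g_1\in H^\infty(\mathbf D)$ with $\sup\beta_{g_1}\le\delta<1/e$. By \eqref{eq:cauchy}, $M$ Taylor coefficients of $g-g_1$ have modulus at least $1-e\delta$, so Parseval's identity gives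
\[
\sup_{\mathbf D}|g-g_1|\ge\|g-g_1\|_{L^2(\mathbf T)}\ge(1-e\delta)\sqrt M .
\]
Thus $g$ is within $2$ of a function of small slope, and about $\sqrt M$ away from every holomorphic function of small slope.
\end{example}

Two things separate this model from Theorem~\ref{thm:main}. First, slopes in the disk must be related to mean oscillation on $S$ in both directions. Second, $\mathrm{VMO}$ is a condition in the limit of small scales, and the polynomial $g(z_1)$ itself lies in $X\cap Y$; we need one bounded function that contains a block of $M$ frequencies at arbitrarily small scales.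

\section{From the disk to the sphere}\label{sec:up}

\begin{lemma}\label{lem:up}
Let $n\ge2$ and let $F:\mathbf D\to\mathbf C$ be locally Lipschitz.
\begin{itemize}
\item[(a)] If $\beta_F\le\delta$ on $[0,1)$, then $F(z_1)\in L^1(S)$ and $\operatorname{MO}(F(z_1),B)\le C_1\delta$ for every ball $B$, where $C_1$ depends only on $n$.
\item[(b)] If $\beta_F(\rho)\to0$ as $\rho\to1$, then $F(z_1)\in\mathrm{VMO}$.
\end{itemize}
\end{lemma}

The proof locates the projection of $B(\zeta,r)$ in the disk. When $\zeta_1$ is far from $\mathbf T$ compared with $r^2$, the projection stays away from $\mathbf T$ and $F$ varies on it by $O(\delta)$. Otherwise the projection may touch $\mathbf T$, where $F$ can grow logarithmically, and we use that little of the mass of the ball lies over points very near $\mathbf T$.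

\begin{proof}
(a) Let $\gamma$ be a segment in $\mathbf D$ from $a$ to $b$, parametrized by arc length. Then $F\circ\gamma$ is Lipschitz, so it is the integral of its derivative, whose modulus is at most $\operatorname{lip}F(\gamma)$. Therefore
\begin{equation}\label{eq:cost}
|F(b)-F(a)|\le\delta\int_\gamma\frac{|dp|}{1-|p|}.
\end{equation}
Along a radius this gives $|F(w)-F(0)|\le\delta\log\frac1{1-|w|}$, so $F(z_1)\in L^1(S)$ by \eqref{eq:push}.

Fix $B=B(\zeta,r)$. We may assume $r\le\sqrt2$, because larger balls differ from $B(\zeta,\sqrt2)$ by one point. Let $d=1-|\zeta_1|$ and let $x\in B$ with $|x_1|<1$. Put $y=x-\langle x,\zeta\rangle\zeta$. Then $y\perp\zeta$ and $|y|^2=1-|\langle x,\zeta\rangle|^2\le2|1-\langle x,\zeta\rangle|<2r^2$. Because $y\perp\zeta$, we have $y_1=\langle y,e_1-\langle e_1,\zeta\rangle\zeta\rangle$, and $|e_1-\langle e_1,\zeta\rangle\zeta|^2=1-|\zeta_1|^2\le2d$; hence $|y_1|\le2r\sqrt d$. From $x_1-\zeta_1=(\langle x,\zeta\rangle-1)\zeta_1+y_1$ we get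
\begin{equation}\label{eq:projection}
|x_1-\zeta_1|\le r^2+2r\sqrt d .
\end{equation}

\emph{Case $d>16r^2$.} Then $r<\sqrt d/4$ and $|x_1-\zeta_1|\le\frac1{16}d+\frac12d=\frac9{16}d$. Every point $p$ of the segment $[x_1,\zeta_1]$ has $1-|p|\ge\frac7{16}d$, so \eqref{eq:cost} gives $|F(x_1)-F(\zeta_1)|\le\frac97\delta$, and $\operatorname{MO}(F(z_1),B)\le\frac{18}7\delta$ by \eqref{eq:anyc}.

\emph{Case $d\le16r^2$.} Now $|x_1-\zeta_1|\le9r^2$. We compare $F(x_1)$ with $F(a)$, where $a=(1-r^2/2)\zeta_1$ lies at depth at least $r^2/2$, and travel first along the radius from $x_1$ to $(1-r^2/2)x_1$, then along the segment from there to $a$. With $s=1-|x_1|$, the first leg contributes to \eqref{eq:cost}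
\[
\delta\int_{1-r^2/2}^1\frac{|x_1|\,d\tau}{1-\tau|x_1|}=\delta\log\frac{1-(1-r^2/2)|x_1|}{1-|x_1|}\le\delta\log\Big(1+\frac{r^2}{2s}\Big).
\]
The second leg has length at most $9r^2$, and its points satisfy $|p|\le1-r^2/2$; it contributes at most $9r^2\cdot2r^{-2}\delta=18\delta$. So $|F(x_1)-F(a)|\le\delta(18+L(x))$ with $L=\log(1+\frac1{2u})$ and $u=s/r^2$, and it remains to bound the average of $L$ over $B$.

A circle meets a closed disk of radius $\ell$ in an arc of length at most $2\pi\ell$. Indeed, an arc that is at most a half circle has length at most $\frac\pi2$ times its chord, which is at most $2\ell$; a longer arc contains two antipodal points, so the circle has radius at most $\ell$. Integrating over the circles $|w|=\rho$, we see that the set $\{w\in\mathbf D:|w-\zeta_1|\le9r^2,\ 1-|w|\le\tau r^2\}$ has area at most $18\pi r^2\cdot\tau r^2$, and on it $(1-|w|^2)^{n-2}\le(2\tau r^2)^{n-2}$. By \eqref{eq:push} and \eqref{eq:volume}, the fraction of $B$ on which $u\le\tau$ is at most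
\[
\kappa r^{-2n}\cdot\frac{n-1}\pi\cdot18\pi\tau r^4(2\tau r^2)^{n-2}=C\tau^{n-1},\qquad C=18\kappa(n-1)2^{n-2}.
\]
For $t\ge1$, the inequality $L>t$ implies $u<\frac1{2(e^t-1)}\le e^{-t}$, as $e^t\ge2$. Integrating the distribution function of $L$ and using $n-1\ge1$, we find that the average of $L$ is at most $1+\int_1^\infty Ce^{-(n-1)t}\,dt\le1+C$. By \eqref{eq:anyc}, $\operatorname{MO}(F(z_1),B)\le2(19+C)\delta$, and (a) holds with $C_1=2(19+C)$.

(b) We split $F$ into a part that is continuous up to $\mathbf T$ and a part of small slope. For $0<\rho<1$ let $\pi_\rho$ be the radial retraction of $\overline{\mathbf D}$ onto $\{|w|\le\rho\}$; it is the nearest-point map onto a convex set, hence $1$-Lipschitz. Let $F_\rho=F\circ\pi_\rho$ and $\eta_\rho=\sup_{[\rho,1)}\beta_F$. Then $F_\rho$ is continuous on $\overline{\mathbf D}$, so $F_\rho(z_1)\in C(S)\subset\mathrm{VMO}$. The difference $F-F_\rho$ vanishes for $|w|<\rho$. For $\rho\le|w|<1$ we have $|\pi_\rho(w)|=\rho$, so $\operatorname{lip}F_\rho(w)\le\eta_\rho/(1-\rho)\le\eta_\rho/(1-|w|)$.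 Thus $\beta_{F-F_\rho}\le2\eta_\rho$, and (a) gives $F(z_1)\in L^1(S)$ and $\operatorname{osc}_{F(z_1)}(r)\le\operatorname{osc}_{F_\rho(z_1)}(r)+2C_1\eta_\rho$. Let $r\to0$ and then $\rho\to1$.
\end{proof}

\begin{example}
Let $F(w)=\sin\log\log(e/s)$, $s=1-|w|$. Then $s\operatorname{lip}F\le1/\log(e/s)\to0$, so $F\in VO_b$ and $F(z_1)\in Y$. This function is continuous on the dense open set $\{|z_1|<1\}$ of $S$ and has no limit at $e_1$, so it is not in $C(S)$. The space $Y$ allows slow variation of any total size in the variable $1-|z_1|$, and the cutoffs $\chi_i(z_1)$ use this freedom. For $n=1$ the freedom is absent: on $\mathbf T$ the functions $\psi_i$ and $w^{N_i}$ have the same boundary values.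
\end{example}

\section{From the sphere to the disk}\label{sec:down}

An element of $X\cap Y$ is a function of all $n$ variables, so to compare it with $g(z_1)$ we restrict its holomorphic extension to the $z_1$-axis. For $v\in L^1(S)$ define the holomorphic function
\[
\mathcal Rv(\lambda)=\int_S\frac{v(\zeta)}{(1-\lambda\bar\zeta_1)^n}\,d\sigma(\zeta),\qquad\lambda\in\mathbf D,
\]
the Cauchy integral of $v$ at the point $\lambda e_1$. By Section~\ref{sec:prelim},
\begin{equation}\label{eq:slice}
\sup_{\mathbf D}|\mathcal Rf|\le\|f\|_\infty\quad(f\in X),\qquad\mathcal R(g(z_1))=g\quad(g\in H^\infty(\mathbf D)).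
\end{equation}

\begin{lemma}\label{lem:down}
\begin{itemize}
\item[(a)] If $u\in L^\infty(S)$, then $\sup\beta_{\mathcal Ru}\le C_2\|u\|_\infty$, where $C_2$ depends only on $n$.
\item[(b)] If $v\in\mathrm{VMO}$, then $\beta_{\mathcal Rv}$ is bounded and $\beta_{\mathcal Rv}(\rho)\to0$ as $\rho\to1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $v\in L^1(S)$. Since $\mathcal Rc=c$ for a constant $c$, the derivative sees only the oscillation of $v$:
\[
(\mathcal Rv)'(\lambda)=n\int_S\frac{(v(\zeta)-c)\,\bar\zeta_1}{(1-\lambda\bar\zeta_1)^{n+1}}\,d\sigma(\zeta).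
\]
Write $\lambda=|\lambda|\xi$ with $\xi\in\mathbf T$ and $t=1-|\lambda|$. The kernel is largest near $\eta=\xi e_1\in S$, at the scale $r^2=t$, so we use the balls $B_k=B(\eta,2^k\sqrt t)$, $k\ge0$, which exhaust $S$, and take $c=v_{B_0}$.

Put $\mu=\xi\bar\zeta_1=\overline{\langle\zeta,\eta\rangle}$, so that $\lambda\bar\zeta_1=|\lambda|\mu$ and $|\mu|\le1$. Then $t\le|1-|\lambda|\mu|$ and $|1-\mu|\le|1-|\lambda|\mu|+t\le2|1-|\lambda|\mu|$. Outside $B_{k-1}$ we have $|1-\mu|\ge4^{k-1}t$. Hence $|1-\lambda\bar\zeta_1|\ge4^kt/8$ on $B_k\setminus B_{k-1}$ for $k\ge1$, and also on $B_0$ for $k=0$.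

By doubling, $|v_{B_{l-1}}-v_{B_l}|\le\sigma(B_{l-1})^{-1}\int_{B_l}|v-v_{B_l}|\,d\sigma\le\kappa_1\operatorname{MO}(v,B_l)$, so
\[
\frac1{\sigma(B_k)}\int_{B_k}|v-v_{B_0}|\,d\sigma\le\operatorname{MO}(v,B_k)+\sum_{l=1}^k|v_{B_l}-v_{B_{l-1}}|\le\kappa_1(k+1)\operatorname{osc}_v(2^k\sqrt t).
\]
With $\sigma(B_k)\le\kappa4^{kn}t^n$ from \eqref{eq:volume} we obtain
\[
t\,|(\mathcal Rv)'(\lambda)|\le nt\sum_{k\ge0}\Big(\frac8{4^kt}\Big)^{n+1}\kappa4^{kn}t^n\,\kappa_1(k+1)\operatorname{osc}_v(2^k\sqrt t)
=C\sum_{k\ge0}\frac{k+1}{4^k}\operatorname{osc}_v(2^k\sqrt t),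
\]
where $C=n8^{n+1}\kappa\kappa_1$. The right side depends on $\lambda$ only through $t$, so it bounds $\beta_{\mathcal Rv}(1-t)$. Part (a) follows from $\operatorname{osc}_u\le2\|u\|_\infty$ and $\sum(k+1)4^{-k}<\infty$. In (b), $\operatorname{osc}_v$ is bounded and each term tends to $0$ as $t\to0$, so the series is bounded and tends to $0$ by dominated convergence.
\end{proof}

\section{A bounded function with infinitely many blocks}\label{sec:construction}

Fix $M\ge1$. The full series $\sum_iw^{N_i}$ contains blocks of $M$ frequencies at all scales, but it tends to infinity as $w\uparrow1$. To keep the sum bounded, we multiply the $k$th block by a polynomial $G_k$ that peaks at a point $\omega_k\in\mathbf T$ and is small off an arc around $\omega_k$, the arcs being disjoint. If the frequencies of the $k$th block are much larger than the degree of $G_k$, this factor is almost constant at the scales where the block is switched on.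

\subsection*{Peak polynomials}
Choose pairwise disjoint open arcs $I_k\subset\mathbf T$ and points $\omega_k\in I_k$, $k\ge1$. The function $(1+\bar\omega_kw)/2$ has modulus at most $1$ on $\overline{\mathbf D}$ and modulus less than $1$ on the compact set $\mathbf T\setminus I_k$. So there is an integer $d_k\ge1$ such that
\[
G_k(w)=\Big(\frac{1+\bar\omega_kw}2\Big)^{d_k}
\]
satisfies $|G_k|\le2^{-k}$ on $\mathbf T\setminus I_k$. Also $|G_k|\le1$ and $|G_k'|\le d_k$ on $\overline{\mathbf D}$. A point of $\mathbf T$ lies in at most one $I_k$, so $\sum_k|G_k|\le1+\sum_k2^{-k}=2$ on $\mathbf T$. The partial sums of $\sum_k|G_k|$ are continuous on $\overline{\mathbf D}$ and subharmonic in $\mathbf D$, so by the maximum principle $\sum_k|G_k|\le2$ on $\overline{\mathbf D}$.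

\subsection*{The functions $h$ and $v$}
Let $J_k=\{(k-1)M+1,\dots,kM\}$ be the $k$th block of indices. Choose $N_1,N_2,\dots$ successively so that \eqref{eq:lacunary} holds and
\begin{equation}\label{eq:degree}
N_i\ge2^{k+3}d_k\qquad(i\in J_k,\ k\ge1);
\end{equation}
both conditions bound $N_i$ from below by quantities already fixed. With $\psi_i$ as in Section~\ref{sec:disk} define on $\mathbf D$
\[
g=\sum_kG_k\sum_{i\in J_k}w^{N_i},\qquad V=\sum_kG_k\sum_{i\in J_k}\psi_i,
\]
and on $S$ put $h(z)=g(z_1)$, $v(z)=V(z_1)$.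

\begin{proposition}\label{prop:upper}
We have $g\in H^\infty(\mathbf D)$, $V\in VO_b$ and $|g-V|\le2$ on $\mathbf D$. Consequently $h\in X$, $v\in Y$ and $\operatorname{dist}(h,Y)\le\|h-v\|_\infty\le2$.
\end{proposition}

\begin{proof}
The series for $g$ is dominated by $\sum_i|w|^{N_i}$, so it converges locally uniformly, and $|g|\le M\sum_k|G_k|\le2M$. Since $|G_k|\le1$, Lemma~\ref{lem:cutoff}(a) gives $|g-V|\le2$; in particular $V$ is bounded. The series for $V$ is a finite sum on each disk $|w|<\rho<1$, so $V$ is locally Lipschitz and the sum and product rules give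
\[
s\operatorname{lip}V\le s\sum_i\operatorname{lip}\psi_i+\sum_k\sum_{i\in J_k}s\,d_k|\psi_i| .
\]
The first sum tends to $0$ as $s\to0$ by Lemma~\ref{lem:cutoff}. In the second, $|\psi_i|\le1$, and $\psi_i\ne0$ forces $s<1/N_i$, so that $sd_k\le2^{-k-3}$ by \eqref{eq:degree}. The second sum is therefore at most $M\sum_k\min\{sd_k,2^{-k-3}\}$, which tends to $0$ as $s\to0$ by dominated convergence. Thus $V\in VO_b$, and $v\in Y$ by Lemma~\ref{lem:up}(b).
\end{proof}

\section{The lower bound}\label{sec:lower}

The argument of Example~\ref{ex:model} no longer works as it stands. The Taylor coefficients of $G_kw^{N_i}$ have squares summing to $\|G_k\|_{L^2(\mathbf T)}^2\le m(I_k)+4^{-k}$, which tends to $0$, so single coefficients and the norm of $L^2(\mathbf T,dm)$ do not detect the late blocks. We replace $dm$ by a probability measure concentrated near $\omega_k$ whose density is a trigonometric polynomial of low degree, so that the monomials of the block remain orthogonal. The Fej\'er kernel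
\[
K_d(\xi)=\sum_{|p|<d}\Big(1-\frac{|p|}d\Big)\xi^p=\frac1d\Big|\sum_{p=0}^{d-1}\xi^p\Big|^2
\]
provides such a density: it is nonnegative and $\int_{\mathbf T}K_d\,dm=1$. The test functions become $\xi^{N}K_{d_k}(\xi\bar\omega_k)$, which are normalized in $L^1(\mathbf T)$ and have spectrum near $N$. The following lemma replaces \eqref{eq:cauchy} for them.

\begin{lemma}\label{lem:pairing}
Let $g$ be holomorphic on $\mathbf D$ with $\beta_g$ bounded, let $N\ge2$ be an integer, and let $a(\xi)=\sum_{N/2\le p\le2N}a_p\xi^p$ with $\|a\|_{L^1(\mathbf T)}\le1$. Then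
\[
\Big|\sum_p\hat g(p)\overline{a_p}\Big|\le\Theta_g(N):=8N\int_0^1\rho^{N/2-1}\beta_g(\rho)\,d\rho .
\]
If $\beta_g(\rho)\to0$ as $\rho\to1$, then $\Theta_g(N)\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
The hypothesis concerns $g'$, so we express the pairing through derivatives. For $p\ge1$, $\int_0^1\rho^{2p-1}\log\frac1\rho\,d\rho=(2p)^{-2}$. Also $\int_{\mathbf T}g'(\rho\xi)\overline{a'(\rho\xi)}\,dm(\xi)$ equals the finite sum $\sum_pp^2\hat g(p)\overline{a_p}\rho^{2p-2}$. Therefore
\[
\sum_p\hat g(p)\overline{a_p}=\int_0^14\rho\log\frac1\rho\int_{\mathbf T}g'(\rho\xi)\overline{a'(\rho\xi)}\,dm(\xi)\,d\rho .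
\]
From $\log x\le x-1$ we get $\rho\log\frac1\rho\le1-\rho$, so the modulus is at most $4\int_0^1\beta_g(\rho)\|a'(\rho\,\cdot)\|_{L^1(\mathbf T)}\,d\rho$.

The upper end of the spectrum bounds $a'$ on $\mathbf T$ (Bernstein's inequality in $L^1$). Convolution on $\mathbf T$ multiplies Fourier coefficients and satisfies $\|a*b\|_{L^1}\le\|a\|_{L^1}\|b\|_{L^1}$. The function $b(\xi)=2N\xi^{2N}K_{2N}(\xi)$ has $L^1$ norm $2N$, and its $p$th coefficient is $2N(1-\frac{2N-p}{2N})=p$ for $0\le p\le2N$. Hence $\xi a'(\xi)=(a*b)(\xi)$ and $\|a'\|_{L^1(\mathbf T)}\le2N$.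

The lower end of the spectrum gives decay inside the disk. Write $a'(z)=z^{\lceil N/2\rceil-1}Q(z)$ with $Q$ a polynomial. The function $Q(\rho\,\cdot)$ is the convolution of $Q$ with the Poisson kernel, so $\|Q(\rho\,\cdot)\|_{L^1}\le\|Q\|_{L^1}=\|a'\|_{L^1}$. Thus $\|a'(\rho\,\cdot)\|_{L^1}\le2N\rho^{N/2-1}$, which proves the inequality.

Finally $N\int_0^{\rho_0}\rho^{N/2-1}\,d\rho=2\rho_0^{N/2}$ for $0<\rho_0\le1$, so $\Theta_g(N)\le16\rho_0^{N/2}\sup\beta_g+16\sup_{[\rho_0,1)}\beta_g$ for $\rho_0<1$. Let $N\to\infty$ and then $\rho_0\to1$.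
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $h$ be the function of Section~\ref{sec:construction}. By Proposition~\ref{prop:upper}, $h\in X$ and $\operatorname{dist}(h,Y)\le2$. Let $h'\in X\cap Y=H^\infty(S)\cap\mathrm{VMO}$, and put $g_1=\mathcal Rh'$ and $E=\mathcal R(h-h')$. By \eqref{eq:slice}, $E=g-g_1$ and $\sup_{\mathbf D}|E|\le\|h-h'\|_\infty$. We must show $\sup_{\mathbf D}|E|\ge\sqrt M/4$.

For $i\in J_k$ and $F$ holomorphic on $\mathbf D$ let
\[
a_i(\xi)=\xi^{N_i}K_{d_k}(\xi\bar\omega_k),\qquad\Phi_i(F)=\sum_p\hat F(p)\overline{\hat a_i(p)} .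
\]
Then $\|a_i\|_{L^1(\mathbf T)}=1$. The functional $\Phi_i$ is a finite combination of Taylor coefficients, so it is continuous under locally uniform convergence, and $\Phi_i(F)=\int_{\mathbf T}F\,\overline{a_i}\,dm$ for $F\in H^\infty(\mathbf D)$. By \eqref{eq:degree}, $d_k\le N_i/16$ for $i\in J_k$. So $a_i$ and $G_kw^{N_i}$ both have spectrum in $\Delta_i=[\frac{15}{16}N_i,\frac{17}{16}N_i]$, and the intervals $\Delta_i$ are pairwise disjoint because $N_{i+1}\ge2N_i$.

\emph{Step 1: $\Phi_i(g)=\frac12$ for all $i$.} Apply $\Phi_i$ term by term to the series for $g$. The terms $G_lw^{N_j}$ with $j\in J_l$, $j\ne i$, have spectrum in $\Delta_j$ and contribute $0$. For the remaining term write $d=d_k$. Since $\hat G_k(p)=2^{-d}\binom dp\bar\omega_k^{\,p}$, and the coefficient of $\xi^{-p}$ in $K_d(\xi\bar\omega_k)$ is $(1-\frac pd)\omega_k^p$ for $0\le p\le d$,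
\[
\Phi_i(G_kw^{N_i})=\int_{\mathbf T}G_k(\xi)K_d(\xi\bar\omega_k)\,dm(\xi)=\sum_{p=0}^d2^{-d}\binom dp\Big(1-\frac pd\Big)=1-\frac12=\frac12,
\]
because $\sum_p\binom dp=2^d$ and $\sum_pp\binom dp=d2^{d-1}$.

\emph{Step 2: $\Phi_i(g_1)\to0$ as $i\to\infty$.} Since $h'\in\mathrm{VMO}$, Lemma~\ref{lem:down}(b) shows that $\beta_{g_1}$ is bounded and tends to $0$. As $\Delta_i\subset[N_i/2,2N_i]$, Lemma~\ref{lem:pairing} gives $|\Phi_i(g_1)|\le\Theta_{g_1}(N_i)\to0$.

\emph{Step 3: Bessel's inequality.} By Steps 1 and 2 there is $k$ with $|\Phi_i(E)|\ge\frac14$ for all $i\in J_k$. Let $q(\xi)=d_k^{-1/2}\sum_{p=0}^{d_k-1}(\xi\bar\omega_k)^p$, so that $|q(\xi)|^2=K_{d_k}(\xi\bar\omega_k)$ and $\|q\|_{L^2(\mathbf T)}=1$. With the boundary values of $E$,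
\[
\Phi_i(E)=\int_{\mathbf T}E\,\bar\xi^{\,N_i}|q|^2\,dm=\langle Eq,\xi^{N_i}q\rangle_{L^2(\mathbf T)},\qquad i\in J_k .
\]
The $M$ functions $\xi^{N_i}q$, $i\in J_k$, have norm $1$ and spectra in the disjoint intervals $\Delta_i$, so they are orthonormal. Hence
\[
\frac M{16}\le\sum_{i\in J_k}|\Phi_i(E)|^2\le\|Eq\|_{L^2(\mathbf T)}^2\le\sup_{\mathbf D}|E|^2\le\|h-h'\|_\infty^2 .
\]
Thus $\operatorname{dist}(h,X\cap Y)\ge\sqrt M/4$.

If $X+Y$ were closed, Lemma~\ref{lem:criterion} would give a constant $C$ with $\sqrt M/4\le2C$ for all $M$, which is absurd.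
\end{proof}

\begin{remark}
The two properties of $h'$ play separate roles. That $h'\in\mathrm{VMO}$ is used in Step 2. That $h'\in X$ is used only for $\sup_{\mathbf D}|\mathcal R(h-h')|\le\|h-h'\|_\infty$. For the approximant $v\in Y$ in place of $h'$, Steps 1 to 3 still give $\sup_{\mathbf D}|\mathcal R(h-v)|\ge\sqrt M/4$, while $\|h-v\|_\infty\le2$. So $\mathcal R$ does not map $L^\infty(S)$ boundedly into $H^\infty(\mathbf D)$; what survives for general bounded functions is Lemma~\ref{lem:down}(a).
\end{remark}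

\section{Proof of Theorem~\ref{thm:second}}\label{sec:second}

\subsection*{Part (a)}
By Proposition~\ref{prop:upper}, $h=g(z_1)\in X_1$ and $v=V(z_1)\in Y_1$, so $\operatorname{dist}(h,Y_1)\le2$. Since $X_1\cap Y_1\subset X\cap Y$, we have $\operatorname{dist}(h,X_1\cap Y_1)\ge\sqrt M/4$. As $M$ is arbitrary, \eqref{eq:criterion} fails for $X_1,Y_1$, and Lemma~\ref{lem:criterion} applies.

\subsection*{Part (b)}
Choose $M$ with $8/\sqrt M\le\varepsilon$, and let $h_0$ be the function of Theorem~\ref{thm:main} divided by its distance to $X\cap Y$. Then $\operatorname{dist}(h_0,X\cap Y)=1$ and $\operatorname{dist}(h_0,Y)\le2\cdot4/\sqrt M\le\varepsilon$. Pick $y\in X\cap Y$ with $\|h_0-y\|_\infty\le1+\varepsilon$. Subtracting an element of $X\cap Y$ changes neither distance, so $h_0-y$ has the required properties.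

\subsection*{Part (c)}
Here the two pieces may be unbounded, so no peak polynomials are needed and we use the full lacunary series. Take $N_i$ satisfying \eqref{eq:lacunary}, and put
\[
g_\infty=\sum_iw^{N_i},\quad V_\infty=\sum_i\psi_i,\qquad h=g_\infty(z_1),\quad v=V_\infty(z_1),\quad f=h-v .
\]
By Lemma~\ref{lem:cutoff}(a), $\|f\|_\infty\le2$. By \eqref{eq:push} in polar coordinates, the functions $z_1^N$ are mutually orthogonal and
\[
\|z_1^N\|_2^2=(n-1)\int_0^1t^N(1-t)^{n-2}\,dt\le\frac{n-1}{N+1};
\]
this decay is another use of $n\ge2$. Since $\sum_i1/N_i<\infty$, the series $\sum_iz_1^{N_i}$ converges in $L^2(S)$, and its sum is $h$ because it converges to $h$ almost everywhere. So $h\in H^2(S)$, and $\mathcal Rh=g_\infty$ because $u\mapsto\mathcal Ru(\lambda)$ is continuous on $L^2(S)$. By Lemmas~\ref{lem:cutoff} and~\ref{lem:up}(b), $v\in\mathrm{VMO}$, and $v=h-f\in L^2(S)$.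

\emph{The function $f-Pf$ is in $\mathrm{VMO}$.} As $Ph=h$, we have $f-Pf=Pv-v$, so it suffices to show $Pv\in\mathrm{VMO}$. Write $z=(z_1,z')$. For $\xi\in\mathbf T$ the unitary map $U(z_1,z')=(z_1,\xi z')$ preserves $\sigma$ and $v$, so the substitution $\zeta\mapsto U\zeta$ in the Cauchy integral gives $Pv(Uz)=Pv(z)$ for $|z|<1$. The function $\mu\mapsto Pv(z_1,\mu z')$ is holomorphic near $\overline{\mathbf D}$ and constant on $\mathbf T$; by the mean value property $Pv(z)=Pv(z_1,0)=\mathcal Rv(z_1)$. The radial limit at a point of $S$ with $|z_1|<1$ is then $\mathcal Rv(z_1)$, so $Pv=\mathcal Rv(z_1)$ in $L^2(S)$. Lemma~\ref{lem:down}(b) gives $\beta_{\mathcal Rv}(\rho)\to0$, and Lemma~\ref{lem:up}(b) gives $Pv\in\mathrm{VMO}$.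

\emph{The distance to $X+Y$.} Let $h_1\in X$, $v_1\in Y$ and $u=f-h_1-v_1\in L^\infty(S)$. Then $h=h_1+(v+v_1)+u$. Apply $\mathcal R$ and take the $N_i$th Taylor coefficient:
\[
1=\widehat{\mathcal Rh_1}(N_i)+\widehat{\mathcal R(v+v_1)}(N_i)+\widehat{\mathcal Ru}(N_i).
\]
The first term tends to $0$ as $i\to\infty$, because $\mathcal Rh_1\in H^\infty(\mathbf D)$ has square-summable coefficients. The second tends to $0$ by \eqref{eq:cauchy} and Lemma~\ref{lem:down}(b), since $v+v_1\in\mathrm{VMO}$. The third has modulus at most $eC_2\|u\|_\infty$ by \eqref{eq:cauchy} and Lemma~\ref{lem:down}(a). Hence $1\le eC_2\|u\|_\infty$, and $\operatorname{dist}(f,X+Y)\ge c_n$ with $c_n=1/(eC_2)$. This completes the proof of Theorem~\ref{thm:second}.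

\begin{thebibliography}{9}

\bibitem{hankel}
\emph{Boundedness and compactness of Hankel operators on the sphere},
\texttt{http://www.math.vanderbilt.edu/\~{}zheng/xia.pdf}

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbf C^n$}.

\end{thebibliography}
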